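\title{Global rigidity of direction--length frameworks is a generic property}

\begin{abstract}
A direction--length framework is a graph drawn in the plane, some of whose edges prescribe the distance between their ends and the others the direction of the line through their ends. It is globally rigid if these data determine it up to a translation and a rotation by $180^\circ$. We prove that, for a graph with edges of both kinds, either every generic realization is globally rigid or none is. Once the directions are fixed, the problem concerns the fibers of a map given by positive semidefinite quadratic forms. We show that a finite generic fiber consists either of one pair $\pm x$ or of an even number of pairs, and that a rank condition on stress matrices decides between the two cases. This gives a criterion for global rigidity, a sharp bound on the number of equivalent realizations, and certificates with rational coordinates. The genericity theorem and the criterion hold in every dimension $d\ge 2$.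
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Frameworks}
A \emph{mixed graph} $G=(V;D,L)$ is a finite loopless multigraph whose edge set is partitioned into a nonempty set $D$ of \emph{direction edges} and a nonempty set $L$ of \emph{length edges}. We write $n=|V|$ and $m=|L|$, and we write $uv$ for an edge with ends $u$ and $v$. The problem below concerns the plane, but most of the argument does not depend on the dimension, so we fix $d\ge2$. A \emph{realization} of $G$ is a map $p:V\to\mathbb R^d$, and the pair $(G,p)$ is a \emph{framework}. The realization $p$ is \emph{generic} if its $dn$ coordinates are algebraically independent over $\mathbb Q$.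

A realization $q$ is \emph{equivalent} to $p$ if
\[
\|q(u)-q(v)\|=\|p(u)-p(v)\|\quad(uv\in L),\qquad q(u)-q(v)\in\mathbb R\,(p(u)-p(v))\quad(uv\in D).
\]
In the plane the second condition says that every direction edge keeps its slope. It allows $q(u)=q(v)$; Remark~\ref{rem:collapse} shows that forbidding this changes none of the results. Two realizations $q,q'$ are \emph{congruent} if $q'$ is a translate of $q$ or of $-q$; in the plane, $q\mapsto -q$ is the rotation by $180^\circ$. These are exactly the motions of $\mathbb R^d$ that keep all lengths and all directions, because an orthogonal map that has every vector as an eigenvector is $\pm I$. Let $c(G,p)$ be the number of congruence classes of realizations equivalent to $p$. The framework $(G,p)$ is \emph{globally rigid} if $c(G,p)=1$ and \emph{globally flexible} otherwise. The graph $G$ is globally rigid if all its generic realizations are, and globally flexible if all its generic realizations are. A priori a graph could be neither. The problem, taken from \cite{source}, is whether this happens: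

\begin{quote}
\emph{Is global rigidity of two-dimensional direction--length frameworks a generic property? That is, is every mixed graph either globally rigid or globally flexible?}
\end{quote}

\subsection{Why the answer is not automatic}
For two generic realizations $p,p'$ there is a field isomorphism $\mathbb Q(p)\to\mathbb Q(p')$ that matches coordinates. It preserves everything that is expressed by the vanishing of polynomials, such as the rank of a matrix with entries in $\mathbb Q(p)$. It does not preserve inequalities, and the number of \emph{real} solutions of a polynomial system can depend on inequalities. This does occur for frameworks.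

\begin{example}\label{ex:twofour}
Let $d=2$, $V=\{0,1,2,3\}$, $D=\{01,02,23\}$, $L=\{01,02,13\}$, and write $p_i=p(i)$. Translate $p$ and an equivalent $q$ so that $p_0=q_0=0$. Then $q_1=\pm p_1$, and up to congruence $q_1=p_1$. Next $q_2=\pm p_2$, and $q_3$ lies on the circle with center $p_1$ and radius $r=\|p_1-p_3\|$ and on the line through $q_2$ parallel to $p_3-p_2$. Take $p_1=(1,2)$, $p_2=(-1,1)$ and $p_3$ on the line $y=1$. The two lines are $y=1$ and $y=-1$, at distances $1$ and $3$ from $p_1$. For $p_3=(2,1)$ we have $1<r=\sqrt2<3$ and $c(G,p)=2$; for $p_3=(4,1)$ we have $r=\sqrt{10}>3$ and $c(G,p)=4$ (Figure~\ref{fig:twofour}). The strict inequalities persist under small perturbations and generic realizations are dense, so both values occur for generic $p$.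
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \sh/\x/\r in {0/2/1.4142, 10/4/3.1623}{
  \begin{scope}[shift={(\sh,0)}]
  \draw[gray] (-3,1)--(5,1) (-3,-1)--(5,-1) (1,2) circle (\r);
  \draw[thick] (-1,1)--(0,0)--(1,2)--(\x,1);
  \draw[thick,dashed] (0,0) to[bend right=25] (1,2) (0,0) to[bend left=35] (-1,1) (-1,1)--(\x,1);
  \fill (0,0) circle (3pt) node[below right] {$p_0$} (1,2) circle (3pt) node[above] {$p_1$}
        (-1,1) circle (3pt) node[above] {$p_2$} (\x,1) circle (3pt) node[below right] {$p_3$}
        (1,-1) circle (2pt) node[below] {$-p_2$};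
  \end{scope}}
\foreach \a/\b in {0/1, 8/1, 10/-1, 12/-1}{\draw[fill=white] (\a,\b) circle (3.5pt);}
\end{tikzpicture}
\caption{Two realizations of one mixed graph (length edges solid, direction edges dashed). With vertices $0$ and $1$ fixed, vertex $2$ can be placed at $\pm p_2$, and vertex $3$ must lie on the circle and on the horizontal line through vertex $2$. Hollow dots mark the other positions of vertex $3$. There are two congruence classes on the left and four on the right.}
\label{fig:twofour}
\end{figure}

Since $c(G,p)$ is not constant on generic realizations, one might expect a graph for which a second realization exists for some generic $p$ and is missing for others. No such graph exists.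

\begin{theorem}\label{thm:main}
Let $G$ be a mixed graph and $d\ge2$. Either every generic realization of $G$ in $\mathbb R^d$ is globally rigid, or every generic realization of $G$ in $\mathbb R^d$ is globally flexible. In particular, global rigidity of two-dimensional direction--length frameworks is a generic property.
\end{theorem}

\subsection{The criterion}\label{sub:criterion}
We prove Theorem~\ref{thm:main} by expressing global rigidity through ranks. Let $p$ be a realization with $p(u)\ne p(v)$ for all $uv\in D$; every generic realization has this property. The direction constraints are linear in $q$ and define the vector space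
\[
W_p=\{q\in(\mathbb R^d)^V:\ q(u)-q(v)\in\mathbb R\,(p(u)-p(v))\text{ for all }uv\in D\}.
\]
It contains $p$ and the $d$-dimensional space $T$ of \emph{translations} (constant maps), and $p\notin T$ because $D\neq\emptyset$. We attach three numbers to $p$.
\begin{itemize}
\item $N(p)=\dim W_p-d\ge1$ counts the degrees of freedom that the direction edges leave, modulo translation.
\item $\rho(p)$ is the rank of the linear map $R_p:W_p\to\mathbb R^L$, $w\mapsto(\langle p(u)-p(v),w(u)-w(v)\rangle)_{uv\in L}$, which is half the derivative at $p$ of the squared lengths. Since $T\subset\ker R_p$, we have $\rho(p)\le N(p)$, with equality if and only if $\ker R_p=T$.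
\item For $\omega\in\mathbb R^L$ consider the symmetric bilinear form on $W_p$
\[
\Omega_\omega(q,q')=\sum_{uv\in L}\omega_{uv}\langle q(u)-q(v),\,q'(u)-q'(v)\rangle
\]
and its radical $\operatorname{rad}\Omega_\omega=\{q\in W_p:\Omega_\omega(q,\cdot)=0\}\supset T$. We call $\omega$ a \emph{stress} of $(G,p)$ if $p\in\operatorname{rad}\Omega_\omega$, and we let $\kappa(p)$ be the minimum of $\dim\operatorname{rad}\Omega_\omega-d$ over all stresses $\omega$. As $0$ is a stress and $p\notin T$, we have $1\le\kappa(p)\le N(p)$.
\end{itemize}

\begin{theorem}\label{thm:count}
Let $G$ be a mixed graph and $d\ge 2$. The numbers $N(p),\rho(p),\kappa(p)$ are the same for all generic realizations $p$ in $\mathbb R^d$; call them $N(G),\rho(G),\kappa(G)$. Let $p$ be generic.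
\begin{enumerate}
\item[(a)] If $\rho(G)<N(G)$, then $c(G,p)=\infty$. If $\rho(G)=N(G)$ and $\kappa(G)=1$, then $c(G,p)=1$. If $\rho(G)=N(G)$ and $\kappa(G)\ge2$, then $c(G,p)$ is even and $2\le c(G,p)\le2^{\kappa(G)-1}$. In particular, $c(G,p)$ is never an odd number greater than $1$, and $c(G,p)=2$ whenever $\rho(G)=N(G)$ and $\kappa(G)=2$.
\item[(b)] $(G,p)$ is globally rigid if and only if $\rho(G)=N(G)$ and $\kappa(G)=1$, that is, if and only if $\ker R_p=T$ and there is $\omega\in\mathbb R^L$ with $\operatorname{rad}\Omega_\omega=\mathbb Rp\oplus T$.
\item[(c)] For $d=2$ the bound $2^{\kappa-1}$ is attained for every $\kappa\ge1$.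
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows from (b), since the condition there depends only on $G$ and $d$. In Example~\ref{ex:twofour} the direction edges form a spanning tree, so $N(G)=3=m$; we will see in Remark~\ref{rem:collapse-free} that $\kappa(G)=3$, and the two values $2$ and $4$ found above are exactly those that (a) allows.

The proof adapts to mixed frameworks the stress-matrix criterion of Connelly and of Gortler, Healy and Thurston. Section~\ref{sec:examples} shows the mechanism on three small frameworks. After the standard facts of Section~\ref{sec:tools}, Section~\ref{sec:quadratic} proves the core result, Theorem~\ref{thm:quadratic} on fibers of quadratic maps, and Section~\ref{sec:reduction} deduces Theorem~\ref{thm:count}. Section~\ref{sec:certificates} shows that in the plane global rigidity of $G$ can be certified at a single rational realization.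

\section{Three small frameworks}\label{sec:examples}

In the following planar examples $p$ is generic, translated so that $p_0=0$, and $D$ consists of the edges $0i$. Modulo translation, an element of $W_p$ is given by scale factors $y_i$ with $q_0=0$, $q_i=y_ip_i$, and $p$ itself is $x=(1,\dots,1)$. Let $f(y)\in\mathbb R^L$ be the vector of squared lengths of the length edges. The congruence classes of realizations equivalent to $p$ are the pairs $\pm y$ in the fiber $F=f^{-1}(f(x))$. The quadratic form of $\Omega_\omega$ is $\omega\cdot f(y)$, so $\omega$ is a stress exactly when $x$ is a critical point of $\omega\cdot f$, that is, when $\omega$ is orthogonal to the image of $df_x$.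

\begin{example}[parity forces a second realization]\label{ex:line}
Let $D=\{01,02\}$ and $L=\{01,12\}$, so that $f(s,t)=(s^2\|p_1\|^2,\ \|sp_1-tp_2\|^2)$. On $F$ we have $s=\pm1$, and for $s=1$ the second equation is a quadratic in $t$ with roots $1$ and $2\langle p_1,p_2\rangle/\|p_2\|^2-1$. The roots differ because $\langle p_1-p_2,p_2\rangle\neq0$, so $c(G,p)=2$. The determinant of $df_x$ is $-4\|p_1\|^2\langle p_1-p_2,p_2\rangle\ne0$, so the only stress is $0$ and $\kappa=N=2$.

The second root can be predicted without solving anything. The map $f$ vanishes only at $0$ and satisfies $f(cy)=c^2f(y)$, so $[y]\mapsto f(y)/\|f(y)\|$ is a map from the projective line, which is a circle, to the unit circle. Its values have nonnegative coordinates, so it maps into an arc. Going once around the projective line, we cross a regular value inside the arc as often in one direction as in the other. The preimages therefore come in even number, and $[x]$ cannot be the only one.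
\end{example}

\begin{example}[a stress pins the realization]\label{ex:triangle}
Let $D=\{01,02\}$ and $L=\{01,02,12\}$, so that
$f(s,t)=(s^2\|p_1\|^2,\ t^2\|p_2\|^2,\ \|sp_1-tp_2\|^2)$. Now the image of $f$ is a surface in $\mathbb R^3$, and the first two coordinates show that $df_x$ is injective, so the stresses form a line, the normal line of the surface at $f(x)$. Put $\gamma=\langle p_1,p_2\rangle\ne0$ and $\omega=(\gamma/\|p_1\|^2-1,\ \gamma/\|p_2\|^2-1,\ 1)$. Expanding gives $\omega\cdot f(s,t)=\gamma(s-t)^2$. Thus $\omega$ is a stress whose radical, modulo translation, is the line $K=\{s=t\}$, and $\kappa=1$. Every $y\in F$ satisfies $\omega\cdot f(y)=\omega\cdot f(x)=0$, so $F\subset K$ and $F=\{\pm x\}$.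
\end{example}

\begin{example}[both mechanisms]\label{ex:pendant}
Add to Example~\ref{ex:triangle} a vertex $3$ joined to $0$ by a direction edge and a length edge. With scale factors $(s,t,r)$ the map $f$ gains the coordinate $r^2\|p_3\|^2$. Now $N=3$, $m=4$, the map $df_x$ is injective, and the stresses are the multiples of $(\omega,0)$. The radical is the plane $K=\{s=t\}$, so $\kappa=2$, and again $F\subset K$. A map from a plane to $\mathbb R^4$ has no parity property. But $f(s,s,r)=s^2f(1,1,0)+r^2f(0,0,1)$, so $f(K)$ lies in a \emph{plane} $C\subset\mathbb R^4$, and the argument of Example~\ref{ex:line} applies to $f:K\to C$. Indeed $F$ consists of the two pairs $\pm(1,1,1)$ and $\pm(1,1,-1)$.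
\end{example}

The general proof has the same three steps. The fiber lies in the radical $K$ of every stress (Lemma~\ref{lem:samestress}); here we have no control over the sign of $\omega\cdot f$, and genericity replaces the square in Example~\ref{ex:triangle}. If the stress has the smallest possible radical, of dimension $\kappa$, then $f(K)$ lies in a linear space of dimension $\kappa$ (Proposition~\ref{prop:flat}). Finally, for $\kappa\geq2$ a mod~$2$ degree argument gives an even number of pairs.

\section{Standard facts}\label{sec:tools}

Let $k\subset\mathbb R$ be a field. A point $x\in\mathbb R^N$ is \emph{$k$-generic} if its coordinates are algebraically independent over $k$, that is, if no nonzero polynomial over $k$ vanishes at $x$. We write $k(x)$ for the field generated by the coordinates of $x$.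
\begin{itemize}
\item[(G)] \emph{Generic points.} If $x$ is $k$-generic, a nonzero rational function over $k$ is defined and nonzero at $x$. Applied to minors: a matrix with entries in $k[y_1,\dots,y_N]$ attains at $x$ its maximal rank over $y\in\mathbb R^N$. The $\mathbb Q$-generic points are dense, their complement being a countable union of sets of measure zero.
\item[(C)] \emph{Cramer's rule.} Let $M$ be a real matrix of rank $r$ with $s$ columns, $\delta$ a nonzero $r\times r$ minor of $M$, and $J$ the set of the $s-r$ columns that do not occur in $\delta$. The projection $\ker M\to\mathbb R^J$ is an isomorphism. Its inverse is $y\mapsto By$, where the entries of $B$ are integer polynomials in the entries of $M$ and $1/\delta$ that depend only on the position of the minor. The columns of $B$ form a basis of $\ker M$.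
\item[(J)] \emph{Jacobian criterion} (characteristic $0$). If $g_1,\dots,g_s\in k(X_1,\dots,X_N)$ and $x\in\mathbb R^N$ is $k$-generic, then $\operatorname{trdeg}_k k(g_1(x),\dots,g_s(x))=\operatorname{rank}dg_x$, where $g=(g_1,\dots,g_s)$.
\item[(R)] \emph{Constant rank theorem.} If a smooth map $g$ on an open subset of $\mathbb R^N$ has constant rank $r$ near $x$, then near $x$ the fiber $g^{-1}(g(x))$ is a submanifold of dimension $N-r$.
\item[(M)] \emph{Mod $2$ degree} \cite[\S4]{milnor}. Let $g:X\to Y$ be a smooth map from a compact manifold without boundary to a connected manifold of the same dimension. A point $z\in Y$ is a \emph{regular value} if $dg$ is surjective at every point of $g^{-1}(z)$; a point outside the image is a regular value. A regular value has finitely many preimages, and the parity of their number is the same for all regular values.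
\item[(B)] \emph{B\'ezout's bound.} A system of $\kappa$ polynomials of degree at most $2$ has at most $2^\kappa$ isolated common zeros in $\mathbb C^\kappa$.
\end{itemize}

\section{Fibers of a map given by semidefinite forms}\label{sec:quadratic}

Let $k\subset\mathbb R$ be a field, let $N,m\ge1$, and let $A_1,\dots,A_m$ be symmetric positive semidefinite $N\times N$ matrices with entries in $k$. For $y,z\in\mathbb R^N$ put
\[
\beta(y,z)=(y^TA_\ell z)_{1\le\ell\le m}\in\mathbb R^m,\qquad f(y)=\beta(y,y),
\]
so that $df_y(v)=2\beta(y,v)$. For $\omega\in\mathbb R^m$ put $A_\omega=\sum_\ell\omega_\ell A_\ell$ and $K_\omega=\ker A_\omega$. Let $\Lambda(y)$ be the $N\times m$ matrix with columns $A_\ell y$. Then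
\begin{equation}\label{eq:basic}
\omega\cdot\beta(y,z)=y^TA_\omega z,\qquad A_\omega y=\Lambda(y)\omega,\qquad df_y=2\Lambda(y)^T .
\end{equation}
The space of \emph{stresses} at $y$ is $S(y)=\{\omega:A_\omega y=0\}=\ker\Lambda(y)=(\operatorname{im}df_y)^\perp$. For $x\neq0$ put
\[
\kappa(x)=\min\{\dim K_\omega:\omega\in S(x)\},
\]
which is at least $1$ because $x\in K_\omega$ for $\omega\in S(x)$.

\begin{theorem}\label{thm:quadratic}
Let $x\in\mathbb R^N$ be $k$-generic and $F=f^{-1}(f(x))\subset\mathbb R^N$.
\begin{enumerate}
\item[(1)] If $df_x$ is not injective, every neighborhood of $x$ contains infinitely many points of $F$.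
\item[(2)] If $df_x$ is injective, then $F$ is finite, every $y\in F$ is $k$-generic, and $F$ consists of pairs $\{y,-y\}$ with $y\ne0$. The number of pairs is $1$ if $\kappa(x)=1$. If $\kappa(x)\ge2$, it is even, at least $2$ and at most $2^{\kappa(x)-1}$.
\end{enumerate}
\end{theorem}

Part (1) is short. By (G) the rank of $df_y$ is maximal at $y=x$. A nonzero minor stays nonzero near $x$, so the rank is constant near $x$, and by (R) the fiber $F$ is near $x$ a manifold of dimension $N-\operatorname{rank}df_x\ge1$.

For the rest of the section $x$ is $k$-generic, $df_x$ is injective, and $\kappa=\kappa(x)$.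

\subsection{All points of the fiber have the same stresses}

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item[(i)] If $z\in\mathbb R^N$ and $f(z)=0$, then $z=0$. In particular $f(x)\ne0$, $0\notin F$, and $F=-F$ is a union of pairs.
\item[(ii)] Every $y\in F$ is $k$-generic, and $df_y$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $z^TA_\ell z=0$ for all $\ell$, then $A_\ell z=0$ for all $\ell$ because $A_\ell$ is positive semidefinite. Hence $df_x(z)=2\beta(x,z)=0$ and $z=0$.

(ii) By (J), $\operatorname{trdeg}_kk(f(x))=N$. For $y\in F$ we have $k(f(x))=k(f(y))\subset k(y)$, so the $N$ coordinates of $y$ generate a field of transcendence degree at least $N$ and are algebraically independent over $k$. By (G), $df_y$ has the maximal rank, which is $N$.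
\end{proof}

A stress at $y$ is a normal vector to $\operatorname{im}df_y$, the tangent space of the local sheet of the image of $f$ that comes from $y$. Different points of $F$ could give different sheets through $f(x)$. The next lemma excludes this: the tangent space is determined by the polynomial relations among the coordinates of $f$, which do not depend on the preimage.

\begin{lemma}\label{lem:samestress}
For every $y\in F$ we have $S(y)=S(x)$. Consequently $F\subset K_\omega$ for every $\omega\in S(x)$.
\end{lemma}

\begin{proof}
Let $z=f(x)=f(y)$. Since $\operatorname{trdeg}_kk(z)=N$, there is a set $I$ of $N$ indices such that $z_I=(z_i)_{i\in I}$ is algebraically independent over $k$ and each $z_j$ with $j\notin I$ is algebraic over $k(z_I)$. The minimal polynomial of $z_j$ over $k(z_I)$ has $z_j$ as a simple root, since the characteristic is $0$. Clearing denominators, which are polynomials that do not vanish at $z_I$, we get $h_j\in k[Z_I,Z_j]$ with $h_j(z)=0$ and $(\partial h_j/\partial Z_j)(z)\neq0$. Put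
\[
P=\{v\in\mathbb R^m:\ d(h_j)_z(v)=0\text{ for all }j\notin I\}.
\]
The matrix $(\partial h_j/\partial Z_{j'}(z))_{j,j'\notin I}$ is diagonal with nonzero diagonal entries, so the $m-N$ equations are independent and $\dim P=N$. The polynomial $h_j\circ f$ has coefficients in $k$ and vanishes at $x$, hence identically. Differentiating the identity $h_j\circ f=0$ at $x$ and at $y$ shows that $\operatorname{im}df_x$ and $\operatorname{im}df_y$ lie in $P$. Both have dimension $N$ by Lemma~\ref{lem:generic}, so both equal $P$, and $S(x)=P^\perp=S(y)$. If $\omega\in S(x)$, then $\omega\in S(y)$ means $A_\omega y=0$.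
\end{proof}

This settles the case $\kappa=1$. Choose $\omega\in S(x)$ with $\dim K_\omega=1$, so $K_\omega=\mathbb Rx$. Each $y\in F$ has the form $cx$ with $c^2f(x)=f(x)\neq0$, so $c=\pm1$ and $F=\{\pm x\}$.

\subsection{The image of a minimal kernel is flat}

Fix $\omega\in S(x)$ with $\dim K_\omega=\kappa$ and write $K=K_\omega$. The fiber now lies in a space of dimension $\kappa$, but $f$ maps it to $\mathbb R^m$, and (M) needs a target of the same dimension as the source. The only candidate is the tangent space $df_x(K)=\beta(x,K)$ of $f(K)$ at $f(x)$, and we must show that $f(K)$ does not curve away from it. The minimality of $\dim K_\omega$ enters here: $A_\omega$ has maximal rank among the stress matrices at $x$, and by genericity also among those at nearby points. A family of matrices whose rank cannot increase satisfies a first-order condition on the kernel, and this condition is the flatness we need.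

\begin{lemma}\label{lem:rankbound}
There are a polynomial $\delta\in k[y_1,\dots,y_N]$ with $\delta(x)\ne0$ and vectors $\omega_1(y),\dots,\omega_{m-N}(y)$ with entries in $k[y,1/\delta]$ such that, whenever $\delta(y)\ne0$, these vectors form a basis of $S(y)$ and $\operatorname{rank}A_\eta\le N-\kappa$ for all $\eta\in S(y)$.
\end{lemma}

\begin{proof}
By \eqref{eq:basic} the matrix $\Lambda(x)$ has rank $N$. Let $\delta(y)$ be an $N\times N$ minor of $\Lambda(y)$ with $\delta(x)\neq0$. Where $\delta(y)\neq0$, fact (C) gives the basis $\omega_i(y)$ of $\ker\Lambda(y)=S(y)$. Consider an $(N-\kappa+1)\times(N-\kappa+1)$ minor of the matrix $A_{\sum_it_i\omega_i(y)}$. It is a polynomial in $t=(t_i)$ with coefficients in $k[y,1/\delta]$. By the definition of $\kappa$ it vanishes at $y=x$ for all real $t$, so its coefficients vanish at $x$, and by (G) they vanish identically.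
\end{proof}

\begin{lemma}\label{lem:schur}
Let $A(s)$ be a smooth family of symmetric real matrices, defined for $s$ near $0$, with $\operatorname{rank}A(s)\le\operatorname{rank}A(0)$. Then $z^TA'(0)z=0$ for all $z\in\ker A(0)$.
\end{lemma}

\begin{proof}
Let $K_0=\ker A(0)$ and $r=\operatorname{rank}A(0)$. In an orthonormal basis adapted to $K_0^\perp\oplus K_0$ write
\[
A(s)=\begin{pmatrix}X(s)&Y(s)\\ Y(s)^T&Z(s)\end{pmatrix},\qquad X(0)\text{ invertible of size }r,\quad Y(0)=0,\quad Z(0)=0 .
\]
For small $s$ the block $X(s)$ is invertible, and block elimination gives $\operatorname{rank}A(s)=r+\operatorname{rank}(Z-Y^TX^{-1}Y)$. Hence $Z(s)=Y(s)^TX(s)^{-1}Y(s)=O(s^2)$ and $Z'(0)=0$.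
\end{proof}

\begin{proposition}\label{prop:flat}
The subspace $C=\beta(x,K)\subset\mathbb R^m$ has dimension $\kappa$, and $f(K)\subset C$.
\end{proposition}

\begin{proof}
The map $\beta(x,\cdot)=\frac12df_x$ is injective, so $\dim C=\kappa$. It remains to show that every $\theta\in C^\perp$ satisfies $\theta\cdot f(z)=0$ for $z\in K$. We realize $\theta$ as the velocity of a curve of stresses that starts at $\omega$.

By \eqref{eq:basic}, $\theta\in C^\perp$ means that $z^TA_\theta x=0$ for all $z\in K$. So $A_\theta x\in K^\perp=\operatorname{im}A_\omega$, the last equality because $A_\omega$ is symmetric. Choose $v\in\mathbb R^N$ with $A_\omega v+A_\theta x=0$. Write $\omega=\sum_it_i\omega_i(x)$ in the basis of Lemma~\ref{lem:rankbound}, and put $\eta_0(s)=\sum_it_i\,\omega_i(x+sv)$ for small $s$. Differentiating $A_{\eta_0(s)}(x+sv)=0$ at $s=0$ gives $A_{\eta_0'(0)}x+A_\omega v=0$. Hence $A_{\theta-\eta_0'(0)}x=0$, that is, $\theta-\eta_0'(0)=\sum_i\tau_i\omega_i(x)$ for some real $\tau_i$. The curve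
\[
\eta(s)=\sum_i(t_i+s\tau_i)\,\omega_i(x+sv)\in S(x+sv)
\]
has $\eta(0)=\omega$ and $\eta'(0)=\theta$. By Lemma~\ref{lem:rankbound}, $\operatorname{rank}A_{\eta(s)}\le N-\kappa=\operatorname{rank}A_\omega$. The derivative of $A_{\eta(s)}$ at $0$ is $A_\theta$, so Lemma~\ref{lem:schur} gives $\theta\cdot f(z)=z^TA_\theta z=0$ for all $z\in K$.
\end{proof}

\subsection{Parity}

\begin{proof}[End of the proof of Theorem~\ref{thm:quadratic}(2)]
Only the case $\kappa\ge2$ remains. Let $\mathbb P(K)$ be the projective space of $K$ and $\Sigma$ the unit sphere of $C$. By Lemma~\ref{lem:generic}(i), Proposition~\ref{prop:flat} and $f(cy)=c^2f(y)$, the map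
\[
g:\mathbb P(K)\to\Sigma,\qquad g([y])=f(y)/\|f(y)\|,
\]
is well defined and smooth. The source is a compact manifold without boundary, both manifolds have dimension $\kappa-1\ge1$, and $\Sigma$ is connected. Let $\zeta=g([x])$.

\emph{Preimages of $\zeta$.} If $g([y])=\zeta$, then $f(y)=cf(x)$ with $c>0$, and the points of the line $[y]$ that lie in $F$ are $\pm c^{-1/2}y$. So $g^{-1}(\zeta)$ is in bijection with the pairs in $F\cap K$, and $F\cap K=F$ by Lemma~\ref{lem:samestress}.

\emph{$\zeta$ is a regular value.} Let $y\in F$. Since $f(K)\subset C$, the map $df_y$ sends $K$ into $C$. It is injective by Lemma~\ref{lem:generic}(ii) and $\dim K=\dim C$, so $df_y:K\to C$ is an isomorphism. The radial projection $C\setminus0\to\Sigma$ is a submersion, so the map $K\setminus0\to\Sigma$, $y'\mapsto f(y')/\|f(y')\|$, has surjective derivative at $y$. This map is $g$ composed with the projection $K\setminus0\to\mathbb P(K)$, so $dg_{[y]}$ is surjective. In particular $F$ is finite.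

\emph{$-\zeta$ has no preimage.} All coordinates of all values of $f$ are nonnegative. The point $-\zeta\in\Sigma$ has nonpositive coordinates and is not $0$, so it is not a value of $g$.

By (M), $\zeta$ has an even number of preimages, and $[x]$ is one of them. So the number of pairs is even and at least $2$. For the upper bound, choose linear coordinates on $K$ and $C$. Then $F$ is the set of real solutions of $\kappa$ quadratic equations in $\kappa$ unknowns, and the Jacobian determinant is nonzero at each point of $F$. By the holomorphic inverse function theorem these points are isolated among the complex solutions, so $|F|\le2^\kappa$ by (B).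
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
Semidefiniteness is used twice: to define $g$ and to find a point outside its image. Without it the theorem fails. For $f(y_1,y_2)=(y_1^2-y_2^2,\,2y_1y_2)$, the squaring map of $\mathbb C$, the derivative is invertible at every $x\neq0$, so $S(x)=0$ and $\kappa(x)=2$, while $F=\{\pm x\}$. Genericity is needed already in part (1): if $\langle p_1-p_2,p_2\rangle=0$ in Example~\ref{ex:line}, then $df_x$ is singular but the two roots coincide and $F=\{\pm x\}$. The assumption $\kappa\ge2$ makes $\Sigma$ connected. For $\kappa=1$ the map $g$ sends a point to a two-point set, and this is the only way in which an odd count arises.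
\end{remark}

\section{From frameworks to quadratic maps}\label{sec:reduction}

\subsection{Coordinates}\label{sub:dictionary}
Let $p$ be a realization in $\mathbb R^d$ with $p(u)\neq p(v)$ for all $uv\in D$. Fix a vertex $v_0$ and put $W_p^0=\{q\in W_p:q(v_0)=0\}$. Then $W_p=W_p^0\oplus T$ and $\dim W_p^0=N(p)=:N$. Let $p^0=p-p(v_0)\in W^0_p$, which is nonzero. Choose a linear isomorphism $\mathbb R^N\to W_p^0$, $y\mapsto By$, and define $x$ by $p^0=Bx$. For $\ell=uv\in L$ let $B_\ell$ be the $d\times N$ matrix with $B_\ell y=(By)(u)-(By)(v)$, and put $A_\ell=B_\ell^TB_\ell$. These matrices are positive semidefinite, and in the notation of Section~\ref{sec:quadratic} the vector $f(y)$ lists the squared lengths of the length edges in the realization $By$. Since $p$ and $p^0$ have the same differences $p(u)-p(v)$, we have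
\[
R_p(By)=\beta(x,y)=\tfrac12\,df_x(y),\qquad \Omega_\omega(By,By')=y^TA_\omega y'.
\]
Both $R_p$ and $\Omega_\omega$ vanish on translations. Therefore $\operatorname{rad}\Omega_\omega=BK_\omega\oplus T$, the stresses of $(G,p)$ are the elements of $S(x)$, the rank of the form $\Omega_\omega$ is $\operatorname{rank}A_\omega$, and
\begin{equation}\label{eq:dict}
\rho(p)=\operatorname{rank}df_x,\qquad\kappa(p)=\kappa(x),\qquad \operatorname{rad}\Omega_\omega=\mathbb Rp\oplus T\iff K_\omega=\mathbb Rx .
\end{equation}
A realization $q$ is equivalent to $p$ if and only if $q-q(v_0)=By$ with $f(y)=f(x)$, and two such realizations are congruent if and only if their vectors $y$ agree up to sign. Thus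
\begin{equation}\label{eq:count}
c(G,p)=\text{number of sets }\{y,-y\}\text{ in }F=f^{-1}(f(x)).
\end{equation}

\subsection{The field of slopes}
To apply Theorem~\ref{thm:quadratic} we need a field $k$ large enough to contain the entries of the $A_\ell$ and small enough for $x$ to be $k$-generic. The field $\mathbb Q$ is too small, as $W_p$ depends on $p$, and $\mathbb Q(p)$ is too large. The space $W_p$ depends only on the slopes of the direction edges, so we adjoin exactly those.

Let $p$ be generic. For $e=uv\in D$ put $\Delta=p(u)-p(v)$. Then $\Delta_1\ne0$ because $u\neq v$, and we define the \emph{slopes} $\lambda_{e,i}=\Delta_i/\Delta_1$ for $2\le i\le d$; in the plane, $\lambda_{e,2}$ is the usual slope. Let $k=\mathbb Q(\lambda_{e,i}:e\in D,\ 2\le i\le d)\subset\mathbb Q(p)$. A vector $\xi$ lies in $\mathbb R\Delta$ if and only if $\xi_i=\lambda_{e,i}\xi_1$ for all $i\ge2$. Hence $W_p$ is defined by the equations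
\begin{equation}\label{eq:W}
(q(u)-q(v))_i-\lambda_{e,i}\,(q(u)-q(v))_1=0\qquad(e=uv\in D,\ 2\le i\le d),
\end{equation}
and $W_p^0=\ker M_p$, where $M_p$ is the matrix over $k$ of the system \eqref{eq:W} together with $q(v_0)=0$. From now on we take $B$ from fact (C) applied to $M_p$. So $B$ and the $A_\ell$ have entries in $k$, and $x$ is the vector of those coordinates of $p^0$ that belong to a set $J$ of size $N$.

\begin{lemma}\label{lem:xgeneric}
The point $x$ is $k$-generic.
\end{lemma}

\begin{proof}
View the slopes as rational functions of $p$. The derivative of $\lambda_{e,i}=\Delta_i/\Delta_1$ in the direction $w$ is $\big((w(u)-w(v))_i-\lambda_{e,i}(w(u)-w(v))_1\big)/\Delta_1$. By \eqref{eq:W} the derivative of the map $p\mapsto(\lambda_{e,i})$ has kernel $W_p$, hence rank $dn-N-d$. By (J), $\operatorname{trdeg}_{\mathbb Q}k=dn-N-d$, and therefore $\operatorname{trdeg}_k\mathbb Q(p)=N+d$. The coordinates of $x$ and of $p(v_0)$ lie in $\mathbb Q(p)$, and $p=Bx+p(v_0)$, so $\mathbb Q(p)=k(x,p(v_0))$. These $N+d$ generators of an extension of transcendence degree $N+d$ are algebraically independent over $k$.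
\end{proof}

\begin{lemma}\label{lem:invariant}
The numbers $N(p)$, $\rho(p)$, $\kappa(p)$ are the same for all generic $p$.
\end{lemma}

\begin{proof}
Let $p,p'$ be generic and let $\sigma:\mathbb Q(p)\to\mathbb Q(p')$ be the field isomorphism that sends each coordinate of $p$ to the corresponding coordinate of $p'$. Applied entrywise, $\sigma$ preserves the vanishing of minors and hence ranks. It maps slopes to slopes, so $\sigma(M_p)=M_{p'}$ and $N(p)=N(p')=N$. Using the minor in the same position for $p$ and $p'$, we get the same $J$ and $B'=\sigma(B)$, $x'=\sigma(x)$, $A'_\ell=\sigma(A_\ell)$, $\Lambda'(x')=\sigma(\Lambda(x))$. By \eqref{eq:basic} and \eqref{eq:dict}, $\rho(p)=\rho(p')$.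

The number $\kappa$ is defined by a minimum over real stresses, to which $\sigma$ does not apply, so we pass to indeterminates. By (C) the space $S(x)=\ker\Lambda(x)$ has a basis $(\omega_i)$ with entries in $\mathbb Q(p)$ such that $(\sigma(\omega_i))$ is a basis of $S(x')$. Each minor of $A_{\sum_it_i\omega_i}$ is a polynomial in $t$ with coefficients in $\mathbb Q(p)$, and it is nonzero at some real $t$ if and only if one of its coefficients is nonzero. So $N-\kappa(x)$ is the largest size of a minor that is a nonzero polynomial in $t$. Since $\sigma$ maps these coefficients to the corresponding ones for $p'$, we get $\kappa(x)=\kappa(x')$.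
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:count}]
The first assertion of Theorem~\ref{thm:count} is Lemma~\ref{lem:invariant}. Let $p$ be generic. We have $N\ge1$, and $m\ge1$ because $L\ne\emptyset$, so Theorem~\ref{thm:quadratic} applies by Lemma~\ref{lem:xgeneric}. By \eqref{eq:dict}, $df_x$ is injective if and only if $\rho(G)=N(G)$, and $\kappa(x)=\kappa(G)$. Part (a) now follows from \eqref{eq:count}.

The three cases in (a) are exhaustive and only the second has $c(G,p)=1$, which gives the first equivalence in (b) and Theorem~\ref{thm:main}. We saw in Section~\ref{sub:criterion} that $\rho=N$ means $\ker R_p=T$. Finally, $\kappa(x)=1$ holds if and only if $K_\omega=\mathbb Rx$ for some $\omega\in\mathbb R^L$, since such an $\omega$ lies in $S(x)$ automatically; by \eqref{eq:dict} this is the condition on $\operatorname{rad}\Omega_\omega$.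

For (c), take a tree with $\kappa$ edges and replace each edge by a parallel pair consisting of one direction edge and one length edge. An element $q\in W_p^0$ is determined by the scale factors $y_e$ with $q(u)-q(v)=y_e(p(u)-p(v))$, and these can be chosen freely because the edges $e=uv$ form a tree. We use them as the coordinates of Section~\ref{sub:dictionary}. Then $N=m=\kappa$, $x=(1,\dots,1)$ and $f(y)=(a_ey_e^2)_e$ with $a_e=\|p(u)-p(v)\|^2>0$. The derivative $df_x$ is invertible, so $\rho=N$, $S(x)=0$ and $\kappa(G)=N=\kappa$. The fiber is $F=\{\pm1\}^\kappa$, which has $2^{\kappa-1}$ pairs.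
\end{proof}

\begin{remark}\label{rem:collapse-free}
If $m=N(G)$ and $c(G,p)$ is finite for a generic $p$, then $\rho(G)=N(G)$ by Theorem~\ref{thm:count}(a), so $S(x)=(\operatorname{im}df_x)^\perp=0$ and $\kappa(G)=N(G)$. In Example~\ref{ex:twofour} this gives $\kappa(G)=3$.
\end{remark}

\begin{remark}[collapsed direction edges]\label{rem:collapse}
Suppose that equivalence also requires $q(u)\ne q(v)$ for all $uv\in D$. Then $c(G,p)$ is unchanged for generic $p$, and so are all our results. Indeed, let $\rho(G)=N(G)$. For $uv\in D$ the subspace $\{y:(By)(u)=(By)(v)\}$ is defined by linear equations over $k$ and does not contain $x$, so one of these equations is nontrivial and no $k$-generic point satisfies it. All points of $F$ are $k$-generic by Theorem~\ref{thm:quadratic}(2), so no direction edge collapses in an equivalent realization. If $\rho(G)<N(G)$, the infinitely many points of $F$ close to $x$ have no collapsed direction edge.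
\end{remark}

\begin{remark}
The assumptions $D\neq\emptyset$ and $L\ne\emptyset$ enter the proof only through $N\ge1$ and $m\ge1$. Their real purpose is to make our notion of congruence the right one: for $D=\emptyset$ all rotations preserve the constraints, and for $L=\emptyset$ all dilations do.
\end{remark}

\section{Certificates in the plane}\label{sec:certificates}

Theorem~\ref{thm:count}(b) is a statement about realizations with algebraically independent coordinates. Its conditions are lower bounds on ranks, and such bounds spread from one point to a neighborhood, which contains generic points. So one explicit realization can serve as a proof of global rigidity. Let $d=2$, and recall that $W_p$, $R_p$, $\Omega_\omega$ and stresses were defined for all $p$ with no collapsed direction edge.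

\begin{theorem}\label{thm:cert}
Let $G$ be a mixed graph. Consider the following conditions on a realization $p^*$ in $\mathbb R^2$ with $p^*(u)\ne p^*(v)$ for all $uv\in D$:
\begin{enumerate}
\item[(i)] $\dim W_{p^*}=N(G)+2$;
\item[(ii)] $\ker R_{p^*}=T$;
\item[(iii)] some stress $\omega^*$ of $(G,p^*)$ has a form $\Omega_{\omega^*}$ of rank $N(G)-1$ on $W_{p^*}$.
\end{enumerate}
If some $p^*$ satisfies (i)--(iii), then every generic realization of $G$ is globally rigid. Conversely, if $G$ is globally rigid, then (i)--(iii) hold for all $p^*$ outside a proper algebraic subset of $\mathbb R^{2n}$ defined over $\mathbb Q$, in particular for some rational $p^*$.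
\end{theorem}

\begin{proof}
Write $N=N(G)$. Both directions rest on making the data of Section~\ref{sub:dictionary} depend rationally on $p$.

\emph{Rational families.} Let $M(p)$ be the matrix of the linear system in $q$
\[
\det\big(p(u)-p(v),\,q(u)-q(v)\big)=0\quad(uv\in D),\qquad q(v_0)=0 .
\]
Its entries lie in $\mathbb Z[p]$, and $\ker M(p)=W_p^0$ if no direction edge collapses in $p$. For generic $p$ its rank is $2n-N$, and by (G) this is the maximal rank. Let $\bar p$ be a realization with no collapsed direction edge that satisfies (i) and (ii). By (i), $M(\bar p)$ has rank $2n-N$; let $\mu\in\mathbb Z[p]$ be a minor of this size with $\mu(\bar p)\ne0$. If $\mu(p)\neq0$, then $M(p)$ has rank exactly $2n-N$, and (C) gives a matrix $B(p)$ with entries in $\mathbb Q[p,1/\mu]$ whose columns form a basis of $\ker M(p)$. The vector $x(p)$ consists of some coordinates of $p-p(v_0)$, so the matrices $A_\ell(p)$ and the matrix $\Lambda_p$ with columns $A_\ell(p)x(p)$ have entries in $\mathbb Q[p,1/\mu]$. By (ii), \eqref{eq:basic} and \eqref{eq:dict}, $\Lambda_{\bar p}$ has rank $N$; let $\delta=\delta_0/\mu^a$ with $\delta_0\in\mathbb Q[p]$ be an $N\times N$ minor of $\Lambda_p$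 with $\delta(\bar p)\neq0$. Put
\[
\Pi=\mu\,\delta_0\prod_{uv\in D}\|p(u)-p(v)\|^2\in\mathbb Q[p],\qquad O=\{p:\Pi(p)\ne0\}\ni\bar p .
\]
Every $p\in O$ has no collapsed direction edge and satisfies (i) and (ii), and by (C) its stresses have a basis $\omega_1(p),\dots,\omega_{m-N}(p)$ with entries in $\mathbb Q[p,1/\Pi]$. For real $t$ let $A(p,t)=\sum_\ell\big(\sum_it_i\omega_i(p)\big)_\ell A_\ell(p)$ be the corresponding stress matrix. It has the nonzero vector $x(p)$ in its kernel, so its rank is at most $N-1$. Hence $p\in O$ satisfies (iii) if and only if some $(N-1)\times(N-1)$ minor of $A(p,t)$ is nonzero for some $t$. (For $N=1$ this minor is empty and equals $1$.)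

\emph{Sufficiency.} Take $\bar p=p^*$. By (iii) there are $t^*$ and a minor $\nu(p,t)$ of size $N-1$ with $\nu(p^*,t^*)\neq0$. By continuity $\nu(p,t^*)\ne0$ for all $p$ near $p^*$, so these $p$ satisfy (i)--(iii), and some of them are generic by (G). For such a $p$, condition (ii) says $\rho(G)=N$, and (iii) gives a stress with $\dim K_\omega=1$, so $\kappa(G)=1$. Theorem~\ref{thm:count}(b) applies.

\emph{Converse.} Let $G$ be globally rigid and take $\bar p$ generic. It satisfies (i) by the definition of $N(G)$, and (ii) and (iii) by Theorem~\ref{thm:count}(b). So some minor $\nu(\bar p,t)$ of size $N-1$ is a nonzero polynomial in $t$, and it is nonzero at some rational point $t^0$. Then $\nu(p,t^0)=\nu_0/\Pi^b$ with $\nu_0\in\mathbb Q[p]$ and $\nu_0(\bar p)\neq0$. Conditions (i)--(iii) hold for every $p^*$ outside the zero set of the polynomial $\Pi\nu_0\in\mathbb Q[p]$, which is nonzero at $\bar p$. The complement of this zero set is open and nonempty, so it contains a rational point.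
\end{proof}

Condition (i) is what makes $W_p$ vary continuously at $p^*$. It can fail at special positions: for three vertices joined by a triangle of direction edges, $\dim W_p^0$ is $1$ when the three points span a triangle and $2$ when they are distinct and collinear.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Global Rigidity and Symmetry of Direction-length Frameworks},
\texttt{https://core.ac.uk/download/159079528.pdf}.
\bibitem{milnor}
Milnor, \emph{Topology from the Differentiable Viewpoint}.
\end{thebibliography}
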